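\title{Counterexamples to Hayashi's conjecture on the profiles of connected quandles}

\begin{abstract}
Hayashi's conjecture asserts that in a finite connected quandle the length of every cycle of a right translation $r_b$ divides the length of the longest cycle. We disprove it: a conjugacy class of $6300$ monomial $5\times5$ matrices is a connected quandle in which $r_b$ has order $210$ and longest cycle of length $70$. In the same family all cycles can be made shorter than any fixed positive power of the order $n$ of $r_b$. We then ask for which $n$ the conjecture holds. It holds if $n$ has at most two prime divisors, and, for solvable inner automorphism group, if the number of prime divisors of $n$ is at most the smallest of them. It fails if, for some prime $p\mid n$, the number of prime divisors is at least $p+2$, or at least $p+1$ with $p^2\mid n$. The proofs translate the problem into one about covering a generating conjugacy class of a finite group by proper subgroups.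
\end{abstract}

\section{Introduction}

\subsection*{The conjecture}

A \emph{quandle} is a set $Q$ with a binary operation $*$ such that
\begin{enumerate}
\item[(Q1)] $a*a=a$ for all $a\in Q$;
\item[(Q2)] for each $b\in Q$ the map $r_b\colon Q\to Q$, $a\mapsto a*b$, is bijective;
\item[(Q3)] $(a*b)*c=(a*c)*(b*c)$ for all $a,b,c\in Q$.
\end{enumerate}
The model is a conjugacy class of a group with $a*b=b^{-1}ab$. Throughout, permutations act on the right, so that $ar_b=a*b$ and $gh$ means first $g$, then $h$. In a group $G$ we write $y^g=g^{-1}yg$, and $x^G$ for the conjugacy class of $x$.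

Axiom (Q3) says that each $r_c$ is an automorphism of $Q$. The group $\mathrm{Inn}(Q)$ generated by all $r_b$ is therefore a group of automorphisms, and $Q$ is \emph{connected} if $\mathrm{Inn}(Q)$ is transitive on $Q$. For an automorphism $g$ the identity $(a*q)g=(ag)*(qg)$ reads $r_qg=g\,r_{qg}$, that is,
\begin{equation}\label{eq:conj}
r_{qg}=g^{-1}r_qg .
\end{equation}
So in a finite connected quandle all $r_b$ are conjugate permutations and share one cycle type $\{1,\ell_1,\dots,\ell_k\}$, the \emph{profile} of $Q$. The entry $1$ records the fixed point $b$ of $r_b$, and $\ell_1\le\dots\le\ell_k$ are the lengths of the remaining cycles, with multiplicity. The following conjecture of C.~Hayashi is posed in \cite{orbit}.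

\medskip
\noindent\textbf{Conjecture.} \emph{In the profile $\{1,\ell_1,\dots,\ell_k\}$, $\ell_1\le\dots\le\ell_k$, of a finite connected quandle, every $\ell_i$ divides $\ell_k$.}
\medskip

Let $n$ be the order of $r_b$; it is the least common multiple of the cycle lengths. Call a cycle \emph{full} if its length is $n$. If every $\ell_i$ divides $\ell_k$, then $\ell_k=n$. Conversely, a full cycle is a longest cycle, and every length divides $n$. So the conjecture holds for $Q$ exactly when $r_b$ has a full cycle, and this is the form that we use.

\subsection*{Why one would believe it}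

If $n$ is a prime power, the lengths are powers of one prime and the longest cycle is full. The question begins when two coprime lengths occur: must there be a cycle that combines them? Take $Q=\mathbb Z/21$ with $a*b=2a-b$. This is a quandle (both sides of (Q3) equal $4a-2b-c$), and it is connected because $r_0^{-1}r_b$ is the translation $a\mapsto a-b$. The map $r_0$ is multiplication by $2$, with cycles $\{0\}$, $\{7,14\}$, $\{3,6,12\}$, $\{9,18,15\}$ and two cycles of length $6$ on the twelve units. The lengths $2$ and $3$ do combine, for instance at $7+3=10$.

Without connectedness nothing forces this. On $Q=\{0,1,\dots,5\}$ let $r_0=(1\,2)(3\,4\,5)$ and $r_1=\dots=r_5=1$. Then (Q1) and (Q2) hold, and (Q3) is \eqref{eq:conj} for $g=r_c$, which holds for $c\neq0$ because $g=1$, and for $c=0$ because $r_0$ fixes $0$ and permutes $1,\dots,5$. Here $r_0$ has order $6$ and no full cycle.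

A cycle that is not full has length dividing $n/\ell$ for some prime $\ell\mid n$, so its points are fixed by $r_b^{\,n/\ell}$. The fixed points of this nontrivial automorphism form a proper subquandle. A counterexample is thus a union of as many proper subquandles as $n$ has prime divisors. Compare groups: no group is a union of two proper subgroups, but the Klein four-group is a union of three, and $\mathbb F_p^2$ is the union of its $p+1$ lines. The numbers $2$, $3$ and $p+1$ are the thresholds that appear below.

\subsection*{Results}

Put $\zeta_k=e^{2\pi i/k}$. A square matrix is \emph{monomial} if it has exactly one nonzero entry in each row and each column.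

\begin{theorem}\label{thm:6300}
Let $\Gamma$ be the finite group of monomial $5\times5$ matrices whose nonzero entries are $105$th roots of unity, and let
\[
X=\begin{pmatrix}0&1\\1&0\end{pmatrix}\oplus\operatorname{diag}(\zeta_3,\zeta_5,\zeta_7)\in\Gamma .
\]
The conjugacy class $Q=X^\Gamma$, with $Y*Z=Z^{-1}YZ$, is a connected quandle with $6300$ elements and profile (exponents are multiplicities)
\[
1^{6},\;2^{312},\;6^{210},\;10^{126},\;14^{90},\;30^{21},\;42^{15},\;70^{9}.
\]
Hence Hayashi's conjecture is false.
\end{theorem}

The longest cycle has length $70$, which is divisible by none of $6$, $30$, $42$; the order of $r_X$ is $210$. The longest cycle need not even be comparable with the order.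

\begin{theorem}\label{thm:eps}
For every $\varepsilon>0$ there is a finite connected quandle in which every cycle of $r_b$ has length less than $n^{\varepsilon}$, where $n$ is the order of $r_b$.
\end{theorem}

The remaining results describe the orders for which the conjecture survives. Let $\omega(n)$ be the number of distinct prime divisors of $n$.

\begin{theorem}\label{thm:holds}
Let $Q$ be a finite connected quandle and $n$ the order of $r_b$.
\begin{enumerate}
\item[(a)] If $\omega(n)\le2$, the conjecture holds for $Q$.
\item[(b)] If $\mathrm{Inn}(Q)$ is solvable, $n>1$, and $\omega(n)\le p$, where $p$ is the smallest prime divisor of $n$, the conjecture holds for $Q$.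
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:fails}
Let $n\ge1$ be an integer and $p$ a prime divisor of $n$. Suppose that either $p^2\mid n$ and $\omega(n)\ge p+1$, or $\omega(n)\ge p+2$. Then there is a finite connected quandle with $r_b$ of order exactly $n$ that violates the conjecture. If $p\in\{2,3\}$, it can be chosen with $\mathrm{Inn}(Q)$ solvable.
\end{theorem}

For example, the conjecture fails for $n=60$, so two primes in Theorem~\ref{thm:holds}(a) cannot be replaced by three.

\begin{corollary}\label{cor:sets}
Let $\pi$ be a finite nonempty set of primes.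
\begin{enumerate}
\item[(1)] Suppose $2\in\pi$. The conjecture holds for all finite connected quandles in which the order of $r_b$ has prime set $\pi$ if and only if $|\pi|\le2$.
\item[(2)] Suppose $\min\pi\in\{2,3\}$. The conjecture holds for all finite connected quandles with solvable $\mathrm{Inn}(Q)$ in which the order of $r_b$ has prime set $\pi$ if and only if $|\pi|\le\min\pi$.
\end{enumerate}
\end{corollary}

\begin{remark}
Let $p$ be the smallest prime divisor of $n$. If Theorem~\ref{thm:fails} applies to $n$ with a prime $p'>p$, then $\omega(n)\ge p'+1\ge p+2$, so it applies with $p$. The orders covered neither by Theorem~\ref{thm:holds}(a) nor by Theorem~\ref{thm:fails} are therefore of two kinds: those with $\omega(n)=p+1$ and $p^2\nmid n$, such as $n=2q^br^c$ with odd primes $q\ne r$; and those with $3\le\omega(n)\le p$, where Theorem~\ref{thm:holds}(b) settles only the solvable case. We make no claim about what is left.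
\end{remark}

Section~\ref{sec:reduction} turns a counterexample into a covering of a conjugacy class by subgroups. Section~\ref{sec:monomial} builds the monomial quandles from the simplest such covering, Section~\ref{sec:small} shows that coverings by few subgroups do not exist, Section~\ref{sec:lift} turns an arbitrary covering into a counterexample, and Section~\ref{sec:sl2} constructs a covering by $p+1$ subgroups. Apart from Bertrand's postulate, only elementary group theory is used.

\section{Short cycles and covers of a conjugacy class}\label{sec:reduction}

All our counterexamples are conjugacy classes, for which cycle lengths are read off from commutation relations.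

\begin{lemma}\label{lem:class}
Let $\Gamma$ be a finite group, $X\in\Gamma$, $Q=X^\Gamma$, and $\Gamma_0=\langle Q\rangle$. Put $Y*Z=Z^{-1}YZ$.
\begin{enumerate}
\item[(a)] $Q$ is a quandle, and $\mathrm{Inn}(Q)$ is the image of $\Gamma_0$ acting on $Q$ by conjugation. So $Q$ is connected if and only if $Q=X^{\Gamma_0}$; this holds if $\Gamma_0=\Gamma$.
\item[(b)] The length of the cycle of $r_X$ through $Y$ divides $m$ if and only if $X^m$ commutes with $Y$. The order of $r_X$ divides $m$ if and only if $X^m$ commutes with every element of $Q$.
\end{enumerate}
\end{lemma}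

\begin{proof}
(a) Axioms (Q1) and (Q2) hold because $Y^Y=Y$ and conjugation by $Z$ permutes $Q$, and (Q3) holds because $(A^B)^C=A^{BC}=(A^C)^{C^{-1}BC}$. The conjugation action $\Gamma\to\mathrm{Sym}(Q)$ is a homomorphism that sends $Z\in Q$ to $r_Z$, so it maps $\Gamma_0$ onto $\mathrm{Inn}(Q)$. (b) We have $Yr_X^{\,m}=X^{-m}YX^m$.
\end{proof}

In the other direction, an arbitrary connected quandle $Q$ maps onto the conjugacy class $\{r_q\}$ in $\mathrm{Inn}(Q)$, and the covering of $Q$ by fixed-point sets described in the introduction becomes a covering of that class by centralizers. We isolate the properties of this covering that matter.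

\begin{definition}\label{def:cover}
A \emph{$k$-cover} $(G,x;M_1,\dots,M_k)$ consists of a finite group $G$, an element $x\in G$ with $G=\langle x^G\rangle$, and proper subgroups $M_1,\dots,M_k$ of $G$, not necessarily distinct, such that $x\in M_i$ for all $i$ and $x^G\subseteq M_1\cup\dots\cup M_k$.
\end{definition}

Since $x^G$ is nonempty, $k\ge1$. Repeating a subgroup turns a $k$-cover into a $k'$-cover for any $k'\ge k$.

\begin{lemma}\label{lem:reduce}
Let $Q$ be a finite connected quandle, $b\in Q$, $x=r_b$ of order $n$, and $G=\mathrm{Inn}(Q)$. If $r_b$ has no full cycle, then $n>1$, and $G$, $x$ and the centralizers $M_\ell=C_G(x^{n/\ell})$, one for each prime $\ell\mid n$, form an $\omega(n)$-cover.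
\end{lemma}

\begin{proof}
If $n=1$, the fixed point $b$ is a full cycle; so $n>1$. By \eqref{eq:conj} and transitivity, $\{r_q:q\in Q\}=\{r_{bg}:g\in G\}=x^G$, so $G=\langle x^G\rangle$.

Put $x_\ell=x^{n/\ell}\ne1$. It commutes with $x$, so $x\in M_\ell$. If $x_\ell$ were central in $G$, then $(bg)x_\ell=(bx_\ell)g=bg$ for all $g\in G$, because $x$ fixes $b$; by transitivity $x_\ell=1$, a contradiction. So $M_\ell$ is proper.

Let $q\in Q$. The length of its cycle is a proper divisor of $n$, so it divides $n/\ell$ for some prime $\ell\mid n$. Then $qx_\ell=q$, and \eqref{eq:conj} gives $x_\ell^{-1}r_qx_\ell=r_q$, that is, $r_q\in M_\ell$.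
\end{proof}

Connectedness was used twice: to make the $r_q$ a single conjugacy class, and to make the $M_\ell$ proper. Covers are easy to find once $k\ge3$.

\begin{example}\label{ex:S5}
Let $G=S_5$ and $x=(1\,2)$. The class $x^G$ consists of the transpositions and generates $G$. Let $M_3,M_4,M_5$ be the stabilizers of the points $3,4,5$; they are proper and contain $x$. A transposition moves only two points, so it fixes one of $3,4,5$. This is a $3$-cover. In $S_4$ the same attempt fails: only the points $3,4$ are fixed by $x$, and $(3\,4)$ moves both.
\end{example}

The subgroups in this example are not centralizers of powers of $x$, and transpositions, having order $2$, satisfy the conjecture. To obtain a counterexample we must enlarge the group so that the point stabilizers become centralizers.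

\section{Monomial quandles}\label{sec:monomial}

\subsection*{The idea}

A monomial matrix $A$ \emph{lies over} the permutation $\sigma$ if $A_{i,i\sigma}\ne0$ for all $i$. Let $D=\operatorname{diag}(d_1,\dots,d_d)$ be invertible. Comparing $(DA)_{ij}=d_iA_{ij}$ with $(AD)_{ij}=A_{ij}d_j$, we see that
\begin{equation}\label{eq:commute}
DA=AD\iff d_i=d_{i\sigma}\text{ for all }i .
\end{equation}
In particular, if $D$ has a single entry different from $1$, in position $i$, then $D$ commutes with $A$ exactly when $\sigma$ fixes $i$. Among monomial matrices, point stabilizers are centralizers. It remains to make three such diagonal matrices powers of one element over $(1\,2)$, and for this we give them pairwise coprime orders. The matrix $X$ of Theorem~\ref{thm:6300} has order $210$, and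
\[
X^{70}=\operatorname{diag}(1,1,\zeta_3,1,1),\quad X^{42}=\operatorname{diag}(1,1,1,\zeta_5^2,1),\quad X^{30}=\operatorname{diag}(1,1,1,1,\zeta_7^2).
\]
Every conjugate $Y$ of $X$ lies over a transposition, which fixes $3$, $4$ or $5$; so $Y$ commutes with $X^{70}$, $X^{42}$ or $X^{30}$, and every cycle length divides $70$, $42$ or $30$. On the other hand, conjugates over $(1\,3)$, $(1\,4)$, $(1\,5)$ do not commute with $X^{70}$, $X^{42}$, $X^{30}$ respectively, so the order of $r_X$ divides none of these numbers. No cycle is full. What is left is to prove connectedness and to find the exact lengths. Both arguments are the same in every dimension, so we give them once.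

\subsection*{The family}

Let $d\ge3$, let $q_3<\dots<q_d$ be odd primes, $P=q_3\cdots q_d$, and let $\mu$ be the group of $P$th roots of unity. Let $\Gamma$ be the group of monomial $d\times d$ matrices with nonzero entries in $\mu$, and
\[
X=\begin{pmatrix}0&1\\1&0\end{pmatrix}\oplus\operatorname{diag}(\zeta_{q_3},\dots,\zeta_{q_d}),\qquad Q=X^\Gamma .
\]
Sending a matrix to the permutation over which it lies is a homomorphism $\Gamma\to S_d$. Its kernel is the group $\Delta$ of diagonal matrices over $\mu$, and the permutation matrix $E_\sigma$ lies over $\sigma$, so $\Gamma$ is generated by $\Delta$ and the $E_\sigma$. These act by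
\begin{equation}\label{eq:action}
(E_\sigma^{-1}AE_\sigma)_{i\sigma,j\sigma}=A_{ij},\qquad (D^{-1}AD)_{ij}=d_i^{-1}d_jA_{ij}.
\end{equation}

\begin{proposition}\label{prop:family}
With this notation, put $q_1=q_2=1$.
\begin{enumerate}
\item[(a)] $\langle Q\rangle=\Gamma$, so $Q$ is connected.
\item[(b)] $Q$ is the set of monomial matrices $Y$ that lie over a transposition $(a\,b)$, have $Y_{ab}=s$ and $Y_{ba}=s^{-1}$ for some $s\in\mu$, and have $\zeta_{q_3},\dots,\zeta_{q_d}$ in some order as diagonal entries outside the positions $a,b$. Over each transposition there are $P\,(d-2)!$ elements.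
\item[(c)] Let $Y\in Q$ lie over $(a\,b)$. If $(a\,b)\ne(1\,2)$, the cycle of $r_X$ through $Y$ has length $2q_aq_b$. If $(a\,b)=(1\,2)$, it has length $1$ if $s=1$ and length $2$ otherwise.
\item[(d)] The order of $r_X$ is $2P$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The subgroup $\Gamma_0=\langle Q\rangle$ is normal. Since $P$ is odd, $X^P=E_{(1\,2)}$. Conjugating by permutation matrices we get all $E_{(a\,b)}$, and hence all $E_\sigma$, in $\Gamma_0$. For $i\ge3$ the exponent $2P/q_i$ is even, divisible by $q_j$ for $j\ne i$, and prime to $q_i$. So $X^{2P/q_i}$ is diagonal with a primitive $q_i$th root of unity in position $i$ and $1$ elsewhere. Conjugation by permutation matrices moves this entry to any position. The primitive $q_i$th roots obtained, for $i=3,\dots,d$, generate $\mu$, so $\Delta\le\Gamma_0$ and $\Gamma_0=\Gamma$. Now apply Lemma~\ref{lem:class}(a).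

(b) Let $Q'$ be the set described. It contains $X$ and by \eqref{eq:action} it is stable under conjugation by the $E_\sigma$ and by $\Delta$, so $Q\subseteq Q'$. Conversely, let $Y\in Q'$. Choose $\sigma$ with $1\sigma=a$, $2\sigma=b$, and $i\sigma$ the position of $\zeta_{q_i}$ on the diagonal of $Y$ for $i\ge3$. Then $E_\sigma^{-1}XE_\sigma$ agrees with $Y$ except that its $(a,b)$ and $(b,a)$ entries are $1$. Conjugating by the diagonal matrix with $d_b=s$ and all other entries $1$ gives $Y$. For the count there are $P$ choices of $s$ and $(d-2)!$ orderings of the distinct numbers $\zeta_{q_i}$.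

(c) By Lemma~\ref{lem:class}(b) we must find the $m$ for which $X^m$ commutes with $Y$. For even $m$ we have $X^m=\operatorname{diag}(d_1,\dots,d_d)$ with $d_i=\zeta_{q_i}^m$ (so $d_1=d_2=1$), and by \eqref{eq:commute} it commutes with $Y$ if and only if $d_a=d_b$. The order of $d_a$ divides $q_a$, the order of $d_b$ divides $q_b$, and $q_a,q_b$ are coprime. So $d_a=d_b$ if and only if $d_a=d_b=1$, that is, if and only if $q_aq_b\mid m$.

Let $m$ be odd and $(a\,b)\ne(1\,2)$. Then $X^m$ lies over $(1\,2)$ with $(X^m)_{12}=1$, and we claim that it does not commute with $Y$. If $\{a,b\}$ and $\{1,2\}$ share one point, the images $(1\,2)$ and $(a\,b)$ in $S_d$ do not commute. If they are disjoint, the images do commute, and we need the diagonal of $Y$: we have $(X^mY)_{12}=Y_{22}$ and $(YX^m)_{12}=Y_{11}$, and $Y_{11}\ne Y_{22}$ by (b). Hence for $(a\,b)\neq(1\,2)$ the admissible $m$ are the even multiples of the odd number $q_aq_b$, and the length is $2q_aq_b$.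

If $(a\,b)=(1\,2)$, then $X^2$ commutes with $Y$, so the length is $1$ or $2$. Both $X$ and $Y$ are diagonal outside the upper left $2\times2$ block, and the blocks $\bigl(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\bigr)$ and $\bigl(\begin{smallmatrix}0&s\\s^{-1}&0\end{smallmatrix}\bigr)$ have products $\operatorname{diag}(s^{-1},s)$ and $\operatorname{diag}(s,s^{-1})$ in the two orders. They commute if and only if $s^2=1$, which means $s=1$ because $|\mu|$ is odd.

(d) All lengths in (c) divide $2P$, and the length $2q_i$ occurs over $(1\,i)$ for each $i\ge3$.
\end{proof}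

For $d=3$ and $d=4$ the longest cycle has length $2q_{d-1}q_d=2P$ and is full, as Example~\ref{ex:S5} predicts. For $d\ge5$ it has length $2q_{d-1}q_d<2P$, and $Q$ violates the conjecture.

\begin{proof}[Proof of Theorem~\ref{thm:6300}]
Take $d=5$ and $(q_3,q_4,q_5)=(3,5,7)$. By Proposition~\ref{prop:family}, $Q$ is connected and has $105\cdot6=630$ elements over each of the $10$ transpositions. Over $(1\,2)$ there are $6$ elements with $s=1$ and $624$ others. Part (c) gives the following table, in which the last column is the second divided by the third.
\begin{center}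
\begin{tabular}{lccc}
$Y$ lies over & elements & cycle length & cycles\\
\hline
$(1\,2)$, $s=1$ & $6$ & $1$ & $6$\\
$(1\,2)$, $s\ne1$ & $624$ & $2$ & $312$\\
$(1\,3)$, $(2\,3)$ & $1260$ & $6$ & $210$\\
$(1\,4)$, $(2\,4)$ & $1260$ & $10$ & $126$\\
$(1\,5)$, $(2\,5)$ & $1260$ & $14$ & $90$\\
$(3\,4)$ & $630$ & $30$ & $21$\\
$(3\,5)$ & $630$ & $42$ & $15$\\
$(4\,5)$ & $630$ & $70$ & $9$
\end{tabular}
\end{center}
The longest cycle has length $70$, and $42\nmid70$.
\end{proof}

A cycle length involves at most two of the primes $q_i$, while the order involves all $d-2$. If the primes have comparable size, the longest cycle is about the $2/(d-2)$th power of the order.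

\begin{proof}[Proof of Theorem~\ref{thm:eps}]
Choose $d\ge5$ with $\varepsilon(d-2)\ge3$ and a prime $q>2^{2d+1}$. By Bertrand's postulate, for every integer $m\ge2$ there is a prime strictly between $m$ and $2m$. So there are primes $q=q_3<q_4<\dots<q_d$ with $q_{i+1}<2q_i$, and $q_d<2^dq$. By Proposition~\ref{prop:family} the quandle $Q$ is connected, $r_X$ has order $n=2P>q^{d-2}$, and every cycle has length at most
\[
2q_{d-1}q_d<2(2^dq)^2=2^{2d+1}q^2<q^3\le(q^{d-2})^{\varepsilon}<n^{\varepsilon}. \qedhere
\]
\end{proof}

\section{Small covers do not exist}\label{sec:small}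

By Lemma~\ref{lem:reduce}, the conjecture holds for $Q$ as soon as $r_b$ admits no $\omega(n)$-cover in $\mathrm{Inn}(Q)$. Two subgroups never suffice, in any group, even if they need not contain $x$.

\begin{lemma}\label{lem:two}
If $G=\langle x^G\rangle$, then $x^G$ is not contained in the union of two proper subgroups of $G$, equal or not.
\end{lemma}

\begin{proof}
Suppose $x^G\subseteq M_1\cup M_2$ and let $D=x^G\setminus M_2$. Then $D\subseteq M_1$, and $D\ne\emptyset$ because $x^G$ generates $G\ne M_2$. Let $K=\langle D\rangle\le M_1$. Conjugation by an element of $M_2$ preserves $x^G$ and $M_2$, hence $D$, hence $K$. Elements of $D$ lie in $K$ and so normalize it. As $x^G\subseteq D\cup M_2$ generates $G$, the subgroup $K$ is normal. It contains one conjugate of $x$, hence all, so $K=G$. This contradicts $K\le M_1$.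
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:holds}(a)]
If $r_b$ had no full cycle, Lemma~\ref{lem:reduce} would give a $k$-cover with $k=\omega(n)\in\{1,2\}$, contrary to Lemma~\ref{lem:two}.
\end{proof}

With three subgroups the same argument still shows that $x^G\setminus M_3$ generates $G$, but this set now lies in $M_1\cup M_2$, which is no contradiction. To go further we assume that $G$ is solvable and use that the $M_i$ contain $x$. The smallest case shows how. Let $G=S_3$, $x=(1\,2)$ and $N=A_3$. The three transpositions lie in the coset $xN$, and the quotient of two distinct ones generates $N$. So a subgroup that contains $x$ and a second transposition is all of $G$, and there is no $k$-cover for any $k$. In general we take a minimal normal subgroup $N$. A maximal subgroup that does not contain $N$ meets each coset of $N$ at most once, while the class $x^G$ meets the relevant cosets in many points. So the subgroups that contain $N$ must do all the covering, and we can pass to $G/N$. Recall that a minimal normal subgroup of a finite solvable group $G\ne1$ is an elementary abelian $r$-group for a prime $r$, that is, a vector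 space over $\mathbb F_r$ on which $G$ acts linearly by conjugation.

\begin{lemma}\label{lem:solvable}
Let $p$ be a prime. There is no $k$-cover $(G,x;M_1,\dots,M_k)$ with $G$ solvable, $k\le p$, and all prime divisors of the order of $x$ at least $p$.
\end{lemma}

\begin{proof}
Fix $p$ and suppose that such a cover exists; take one with $|G|$ minimal. Put $C=x^G$. Replacing each $M_i$ by a maximal subgroup that contains it, we may assume that all $M_i$ are maximal. As $G$ has a proper subgroup, $G\ne1$; let $N$ be a minimal normal subgroup, an elementary abelian $r$-group. Let $J=\{j:N\le M_j\}$ and let $I$ be the set of the other indices. For $i\in I$, maximality gives $G=M_iN$.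

\emph{Step 1: $C\not\subseteq\bigcup_{j\in J}M_j$.} Otherwise let $\bar x=xN$. The solvable group $G/N$ is generated by the class of $\bar x$, the order of $\bar x$ divides that of $x$, and the subgroups $M_j/N$, $j\in J$, are proper, contain $\bar x$, and cover the class of $\bar x$. This is a $|J|$-cover of the same kind in a smaller group.

\emph{Step 2: no $y\in C$ centralizes $N$.} The subgroup $C_G(N)$ is normal. If it contains some $y\in C$, it contains $C$, so $N$ is central in $G$. For $i\in I$, the subgroup $M_i$ is then normalized by $M_i$ and by $N$, so it is normal in $G=M_iN$. It contains $x$, hence $C$, hence $G$, which is absurd. So $I=\emptyset$, contrary to Step~1.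

\emph{Step 3: $|y^N|\ge p$ for every $y\in C$, where $y^N=\{u^{-1}yu:u\in N\}\subseteq C\cap yN$.} Write $N$ additively and let $\eta\colon u\mapsto y^{-1}uy$ be the linear map induced by $y$; by Step~2, $\eta\ne1$. From $u^{-1}yu=y\,(y^{-1}u^{-1}y)\,u$ we get $y^N=\{yc:c\in R\}$, where $R$ is the image of $1-\eta$, a nonzero $\eta$-invariant subspace. So $|y^N|=|R|$. If $\eta$ acts nontrivially on $R$, some $\langle y\rangle$-orbit on $R$ has length greater than $1$. This length divides the order of $y$, which is the order of $x$, so it is at least $p$, and $|R|\ge p$. If $\eta$ acts trivially on $R$, then $(1-\eta)^2=0$. In characteristic $r$ we have $1-\eta^r=(1-\eta)^r=0$, so $\eta$ has order $r$. Hence $r$ divides the order of $y$, and $|R|\ge r\ge p$.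

\emph{Step 4: for $i\in I$, $M_i$ meets each coset $yN$ in at most one element.} The subgroup $M_i\cap N$ is normalized by $M_i$, and by $N$ because $N$ is abelian. So it is normal in $G=M_iN$ and properly contained in $N$, hence trivial. If $yc,yc'\in M_i$ with $c,c'\in N$, then $(yc)^{-1}(yc')=c^{-1}c'\in M_i\cap N=1$.

\emph{Step 5: conclusion.} Suppose $J=\emptyset$. Every $M_i$ contains $x$, so by Step~4 it meets $x^N$ in $x$ only. But $x^N\subseteq C$ has at least $p\ge2$ elements, so $C$ is not covered, a contradiction. Suppose $J\ne\emptyset$, so that $|I|\le k-1\le p-1$. Let $y\in C$. By Steps~3 and~4 the subgroups $M_i$ with $i\in I$ cover at most $p-1<|y^N|$ elements of $y^N$. So some $yc\in y^N$ lies in an $M_j$ with $j\in J$, and $y\in M_j$ because $c\in N\le M_j$. Thus $C\subseteq\bigcup_{j\in J}M_j$, contrary to Step~1.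
\end{proof}

Solvability enters only through the commutativity of $N$, in Steps~3 and~4. The condition on the order of $x$ enters in Step~3, the bound $k\le p$ in the count of Step~5, and $x\in M_i$ in Step~2 and in the case $J=\emptyset$.

\begin{proof}[Proof of Theorem~\ref{thm:holds}(b)]
If $r_b$ had no full cycle, Lemma~\ref{lem:reduce} would give an $\omega(n)$-cover with $G=\mathrm{Inn}(Q)$ solvable and $x$ of order $n$. Since $\omega(n)\le p$ and all prime divisors of $n$ are at least $p$, this contradicts Lemma~\ref{lem:solvable}.
\end{proof}

\section{From a cover to a counterexample}\label{sec:lift}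

We now reverse Lemma~\ref{lem:reduce}. In Section~\ref{sec:monomial} the group is $\Gamma=\Delta\rtimes S_d$, and $\Delta=\mu^d$ is the direct sum of the permutation modules $(\mathbb Z/q_i)^d$. The stabilizer $M_i$ of the point $i$ became a centralizer because it is the stabilizer of the $i$th basis vector of $(\mathbb Z/q_i)^d$. Any subgroup $M$ of any group $G$ is the stabilizer of a basis vector of a permutation module, namely the one on the cosets $M\backslash G$. This gives the general construction, of which the family of Section~\ref{sec:monomial}, for $d\ge5$, is the case $G=S_d$, $x=(1\,2)$, $e_i=1$. We write $\nu_q(m)$ for the exponent of the prime $q$ in $m$.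

\begin{proposition}\label{prop:lift}
Let $(G,x;M_1,\dots,M_k)$ be a $k$-cover with $x$ of order $m$. Let $q_1,\dots,q_k$ be distinct primes, let $e_i>\nu_{q_i}(m)$ be integers, and let $L=\operatorname{lcm}(m,q_1^{e_1}\cdots q_k^{e_k})$. Then there is a finite connected quandle $Q$ violating the conjecture such that the order $n$ of $r_b$ divides $L$ and $\nu_{q_i}(n)=e_i$ for all $i$. If $G$ is solvable, so is $\mathrm{Inn}(Q)$. Moreover $n=L$ if all prime divisors of $m$ are among the $q_i$, and also if $m$ is a prime not among the $q_i$.
\end{proposition}

\begin{proof}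
\emph{Construction.} Let $W_i$ be the free $\mathbb Z/q_i^{e_i}$-module with basis the set of right cosets $M_i\backslash G$, on which $G$ acts by permuting the basis: $(M_ih)^g=M_ihg$. Let $w_i\in W_i$ be the basis element $M_i$. Let $W=W_1\oplus\dots\oplus W_k$ and $\Gamma=W\rtimes G$, with projection $\rho\colon\Gamma\to G$; inside $\Gamma$, $g^{-1}ug=u^g$ for $u\in W$, $g\in G$. We write the abelian normal subgroup $W$ additively. An element $A\in\Gamma$ acts on $W$ by conjugation as $\rho(A)$ does, and for $0\ne c\in\mathbb Z/q_i^{e_i}$ the element $(cw_i)^g=c\,(M_ig)$ equals $cw_i$ if and only if $g\in M_i$. Therefore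
\begin{equation}\label{eq:cent}
A\text{ commutes with }cw_i\iff\rho(A)\in M_i\qquad(A\in\Gamma,\ c\ne0).
\end{equation}
Put $w=w_1+\dots+w_k$, $X=xw$ and $Q=X^\Gamma$. Then $\rho(Q)=x^G$.

\emph{Powers of $X$.} Since $x\in M_i$ for all $i$, \eqref{eq:cent} shows that $x$ and $X$ commute with each $w_i$. So $x$ commutes with $w$ and $X^j=x^j\cdot(jw)$. This is trivial if and only if $m\mid j$ and $q_i^{e_i}\mid j$ for all $i$, so $X$ has order $L$. Put $Z_i=X^{L/q_i}$. Since $\nu_{q_i}(L)=e_i>\nu_{q_i}(m)$, we have $m\mid L/q_i$, so $Z_i=(L/q_i)w\in W$. Since the primes are distinct, $q_j^{e_j}\mid L/q_i$ for $j\ne i$, whereas $q_i^{e_i}\nmid L/q_i$. Hence $Z_i=c_iw_i$ with $c_i\ne0$, and by \eqref{eq:cent} an element $Y\in Q$ commutes with $X^{L/q_i}$ if and only if $\rho(Y)\in M_i$.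

\emph{No full cycle.} As $X^L=1$, the order $n$ of $r_X$ divides $L$. Fix $i$. Since $x^G$ generates $G\ne M_i$, there is $Y\in Q$ with $\rho(Y)\notin M_i$, so $n\nmid L/q_i$ by Lemma~\ref{lem:class}(b). Together with $n\mid L$ this gives $\nu_{q_i}(n)=\nu_{q_i}(L)=e_i$. Now let $Y\in Q$ be arbitrary. By the covering property $\rho(Y)\in M_i$ for some $i$, so the length of the cycle through $Y$ divides $L/q_i$. As $n\nmid L/q_i$, the length is not $n$.

\emph{Connectedness.} The normal subgroup $\Gamma_0=\langle Q\rangle$ may be proper (see Remark~\ref{rem:proper}), so we show instead that $\Gamma=C_\Gamma(X)\Gamma_0$. Let bars denote images in $\Gamma/\Gamma_0$. From $\bar X=1$ we get $\bar x=\bar w^{-1}\in\overline W$. As $\overline W$ is normal, it contains all conjugates of $\bar x$, which generate $\overline G$. So $\overline\Gamma=\overline W$ is abelian, and $\overline{w_i^{\,g}}=\overline{w_i}$ for all $g\in G$. The elements $w_i^{\,g}$ generate $W$, so $\overline\Gamma$ is generated by $\overline{w_1},\dots,\overline{w_k}$, and $w_i\in C_\Gamma(X)$. Thus $\Gamma=C_\Gamma(X)\Gamma_0$, and $Q=X^\Gamma=X^{\Gamma_0}$. By Lemma~\ref{lem:class}(a),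 $Q$ is connected. If $G$ is solvable, then so is $\Gamma$, because $W$ is abelian, and so is $\mathrm{Inn}(Q)$, a quotient of the subgroup $\Gamma_0$.

\emph{The order.} If all prime divisors of $m$ are among the $q_i$, then $L=\prod q_i^{e_i}$, and $n=L$ by what was shown. Let $m$ be a prime different from all $q_i$, so that $L=m\prod q_i^{e_i}$, and suppose $n\ne L$. Then $n=L/m$, so $X^{L/m}$ commutes with all of $Q$, and $\rho(X^{L/m})=x^{L/m}$ commutes with all of $x^G$, hence is central in $G$. As $L/m$ is prime to $m$, the element $x^{L/m}$ generates $\langle x\rangle$. So $x$ is central and $G=\langle x^G\rangle=\langle x\rangle\le M_1$, a contradiction.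
\end{proof}

The hypothesis $e_i>\nu_{q_i}(m)$ is what places $X^{L/q_i}$ in $W$. Without it $X^{L/q_i}$ would have a nontrivial image in $G$, and \eqref{eq:cent} would not apply. So if $x$ has prime order $p$, the prime $p$ can be attached to one of the subgroups $M_i$ only with exponent at least $2$. This is the origin of the two cases in Theorem~\ref{thm:fails}.

\begin{remark}\label{rem:proper}
Take the $3$-cover of Example~\ref{ex:S5} and attach $q^e=4$ to one of its subgroups. The sign of $\rho(A)$ and the sum of the coordinates in the corresponding module $(\mathbb Z/4)^5$ define a homomorphism from $\Gamma$ onto $\{\pm1\}\times\mathbb Z/4$. It maps all of $Q$ to $(-1,1)$, which generates a subgroup of index $2$. So $\langle Q\rangle\ne\Gamma$ here.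
\end{remark}

\section{A cover by $p+1$ subgroups}\label{sec:sl2}

To prove Theorem~\ref{thm:fails} we need, for each prime $p$, a $(p+1)$-cover with $x$ of order $p$. Example~\ref{ex:S5} is one for $p=2$. For odd $p$ it extends to a $p$-cycle $x$ in the simple group $A_{2p+1}$: every conjugate moves $p$ points and so fixes one of the $p+1$ points fixed by $x$. These groups are not solvable, so they cannot test Theorem~\ref{thm:holds}(b). The proof of Lemma~\ref{lem:solvable} indicates where else to look. Its count fails when $|y^N|=p$ and $p$ of the subgroups do not contain $N$. The equality $|y^N|=p$ holds when $y$ acts on an $\mathbb F_p$-space $N$ with $1-y$ of rank one, that is, as a \emph{transvection}. We combine this with the covering of $\mathbb F_p^2$ by its $p+1$ lines.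

Let $S=SL_2(\mathbb F_p)$, let $U$ be the additive group of $2\times2$ matrices over $\mathbb F_p$, and let $G=U\rtimes S$ be the group of pairs $(t,u)\in S\times U$ with
\[
(t,u)(t',u')=(tt',\,ut'+u').
\]
This is the group of block matrices $\bigl(\begin{smallmatrix}t&0\\u&1\end{smallmatrix}\bigr)$. We identify $t$ with $(t,0)$. Let $x=\bigl(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\bigr)\in S$, of order $p$. For a line $\lambda$ through $0$ in the space $\mathbb F_p^2$ of column vectors, let $U_\lambda$ be the group of matrices with both columns in $\lambda$, and $M_\lambda=\{(t,u):t\in S,\ u\in U_\lambda\}$. There are $(p^2-1)/(p-1)=p+1$ lines.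

\begin{lemma}\label{lem:sl2}
The group $G$, the element $x$ and the subgroups $M_\lambda$ form a $(p+1)$-cover. If $p\in\{2,3\}$, then $G$ is solvable.
\end{lemma}

\begin{proof}
\emph{The subgroups.} The columns of $ut$ are linear combinations of the columns of $u$, so $U_\lambda t\subseteq U_\lambda$ and $M_\lambda$ is a subgroup. It contains $x$, and it is proper because $|U_\lambda|=p^2<p^4=|U|$.

\emph{The class.} For $y\in S$ and $u\in U$,
\[
(1,u)^{-1}(y,0)(1,u)=(1,-u)(y,0)(1,u)=(y,-uy)(1,u)=\bigl(y,\,u(1-y)\bigr).
\]
Since $(t,u)=(t,0)(1,u)$, it follows that $x^G=\{(y,u(1-y)):y\in x^S,\ u\in U\}$.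

\emph{Covering.} The matrix $1-x$ has rank one, hence so does $1-y$ for $y\in x^S$, and $u(1-y)$ has rank at most one. So its columns lie in some line $\lambda$, and $(y,u(1-y))\in M_\lambda$.

\emph{Generation.} Let $K=\langle x^G\rangle$. Conjugating $x$ by $\bigl(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\bigr)\in S$ gives $x'=\bigl(\begin{smallmatrix}1&0\\-1&1\end{smallmatrix}\bigr)$. Over the prime field the powers of $x$ and $x'$ are all the upper and lower unitriangular matrices, and these generate $SL_2(\mathbb F_p)$ by Gaussian elimination. So $S\le K$. Further, $K$ contains $(y,0)^{-1}(y,u(1-y))=(1,u(1-y))$ for $y\in\{x,x'\}$ and all $u\in U$. If $u$ has columns $u_1,u_2$, then $u(1-x)$ has columns $0,-u_1$, and $u(1-x')$ has columns $u_2,0$. Sums of such matrices exhaust $U$, so $K=G$.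

\emph{Solvability.} The groups $SL_2(\mathbb F_2)$ and $SL_2(\mathbb F_3)$ have orders $6$ and $24$, and every group of order less than $60$ is solvable. As $U$ is abelian, $G$ is solvable.
\end{proof}

So the bound $k\le p$ in Lemma~\ref{lem:solvable} is sharp for $p=2$ and $p=3$. With $N=U_\lambda$, the set $y^N$ has $p$ elements for $y\in x^S$, and the $p$ subgroups $M_{\lambda'}$ with $\lambda'\ne\lambda$ meet $N$ trivially, as anticipated.

\begin{proof}[Proof of Theorem~\ref{thm:fails}]
By Lemma~\ref{lem:sl2}, repeating subgroups if necessary, there is for every $k\ge p+1$ a $k$-cover with $x$ of order $m=p$, and with $G$ solvable if $p\in\{2,3\}$.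

Suppose $p^2\mid n$. Under either hypothesis $k=\omega(n)\ge p+1$. Let $q_1,\dots,q_k$ be the prime divisors of $n$ and $e_i=\nu_{q_i}(n)$. Then $e_i>\nu_{q_i}(p)$: for $q_i=p$ this reads $e_i\geq2$, and otherwise $e_i\geq1$. The prime $p$ is among the $q_i$, so Proposition~\ref{prop:lift} gives a counterexample in which $r_b$ has order $L=\prod q_i^{e_i}=n$.

Suppose $p^2\nmid n$. Then $\omega(n)\ge p+2$. Let $q_1,\dots,q_k$, with $k=\omega(n)-1\ge p+1$, be the prime divisors of $n$ other than $p$, and $e_i=\nu_{q_i}(n)\ge1$. Now $m=p$ is a prime not among the $q_i$, so Proposition~\ref{prop:lift} gives a counterexample in which $r_b$ has order $L=p\prod q_i^{e_i}=n$.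

In both cases $\mathrm{Inn}(Q)$ is solvable if $G$ is.
\end{proof}

For $n=60$ and $p=2$, the group $G$ has order $16\cdot6=96$, the three subgroups $M_\lambda$ have index $4$, and $W=(\mathbb Z/4)^4\oplus(\mathbb Z/3)^4\oplus(\mathbb Z/5)^4$. Every cycle length divides one of $30$, $20$, $12$, the quotients of $60$ by $2$, $3$, $5$.

\begin{proof}[Proof of Corollary~\ref{cor:sets}]
The ``if'' directions are Theorem~\ref{thm:holds}(a) and~(b). For ``only if'' put $p=\min\pi$ and suppose $|\pi|\ge p+1$; in (1) this is $p=2$ and $|\pi|\ge3$. The integer $n=p\prod_{q\in\pi}q$ has prime set $\pi$, is divisible by $p^2$, and has $\omega(n)=|\pi|\ge p+1$. Since $p\in\{2,3\}$, Theorem~\ref{thm:fails} gives a counterexample with $r_b$ of order $n$ and $\mathrm{Inn}(Q)$ solvable.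
\end{proof}

\begin{thebibliography}{1}

\bibitem{orbit}
\emph{A large orbit in a finite affine quandle},
\texttt{https://ynu.repo.nii.ac.jp/record/9077/files/N1604\_A.pdf}.

\end{thebibliography}
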